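\title{Purely unrectifiable analytic sets are uniformly purely unrectifiable}

\begin{abstract}
A subset of $\mathbb R^n$ is purely unrectifiable if it meets every Lipschitz curve in a set of length zero, and uniformly purely unrectifiable if for every $\varepsilon>0$ it is contained in an open set that meets every rotated graph of a $1$-Lipschitz function in length at most $\varepsilon$. We prove that the two notions coincide for Borel sets, and more generally for analytic sets, in every dimension $n\ge2$. The proof measures an open set by the longest time that a curve can spend in it, minus a multiple of the total variation of the curve, and shows that the resulting outer functional is a Choquet capacity. Under the continuum hypothesis the two notions differ for arbitrary sets.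
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $n\ge2$ and $\mathbb N=\{1,2,\dots\}$. The \emph{length} of a set $B\subseteq\mathbb R^n$ is its one-dimensional Hausdorff measure
\[
\mathcal H^1(B)=\sup_{r>0}\ \inf\Big\{\sum_i\operatorname{diam}B_i:\ B\subseteq\bigcup_iB_i,\ \operatorname{diam}B_i\le r\Big\}.
\]
This is an outer measure whose restriction to Borel sets is a measure. On $\mathbb R$ it is Lebesgue outer measure, which we denote by $|\cdot|$, like the Euclidean norm. If $f$ is $\lambda$-Lipschitz on $B$, then $\mathcal H^1(f(B))\le\lambda\,\mathcal H^1(B)$.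

A \emph{Lipschitz curve} is the image of a Lipschitz map from an interval of $\mathbb R$ into $\mathbb R^n$. For $L\ge0$, an \emph{$L$-graph} is a set $\gamma=R\big(\{(t,g(t)):t\in I\}\big)$, where $I\subseteq\mathbb R$ is an interval, $g\colon I\to\mathbb R^{n-1}$ is Lipschitz with constant at most $L$, and $R$ is a rotation of $\mathbb R^n$; we say that $\gamma$ is an $L$-graph \emph{in the direction} $R(1,0,\dots,0)$. The projection $R(t,y)\mapsto t$ is $1$-Lipschitz and the parametrization $t\mapsto R(t,g(t))$ is $\sqrt{1+L^2}$-Lipschitz, so length on $\gamma$ is comparable to time: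
\begin{equation}\label{eq:time}
|T|\le\mathcal H^1(B\cap\gamma)\le\sqrt{1+L^2}\,|T|,\qquad T=\{t\in I:R(t,g(t))\in B\},
\end{equation}
for every $B\subseteq\mathbb R^n$.

\begin{definition}
A set $A\subseteq\mathbb R^n$ is \emph{purely unrectifiable} (PU) if $\mathcal H^1(A\cap\Gamma)=0$ for every Lipschitz curve $\Gamma$. It is \emph{uniformly purely unrectifiable} (UPU) if for every $\varepsilon>0$ there is an open set $G\supseteq A$ with $\mathcal H^1(G\cap\gamma)\le\varepsilon$ for every $1$-graph $\gamma$.
\end{definition}

The question, posed in \cite{MFO}, is whether the classes PU and UPU contain the same Borel sets.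

It is a question about exchanging two quantifiers. Every Lipschitz curve is covered by countably many $1$-graphs and a set of length zero (Proposition~\ref{prop:cover}), so $A$ is PU exactly when it has length zero on every $1$-graph $\gamma$. By \eqref{eq:time}, the Borel measure $B\mapsto\mathcal H^1(B\cap\gamma)$ is finite on bounded sets, hence outer regular. A Borel set $A$ is therefore PU if and only if for every $\varepsilon$ and \emph{every} $\gamma$ there is \emph{some} open $G\supseteq A$ with $\mathcal H^1(G\cap\gamma)\le\varepsilon$. The property UPU asks for one $G$ that serves all $\gamma$ at once. In particular UPU implies PU, and the converse is the issue.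

The simplest cases suggest a positive answer. By \eqref{eq:time}, a $1$-graph meets a set of diameter $r$ in length at most $\sqrt2\,r$; so if $\mathcal H^1(A)=0$, a cover of $A$ by open sets whose diameters have small sum shows that $A$ is UPU. A countable union of UPU sets is UPU: use $\varepsilon2^{-i}$ for the $i$-th set and take the union of the open sets. If $A$ is compact and not UPU, there are $1$-graphs $\gamma_i$ that meet the $1/i$-neighborhoods of $A$ in length more than a fixed $\varepsilon$, and a limit of the $\gamma_i$ meets $A$ itself in positive length; Lemma~\ref{lem:compact} is this argument in the form that we need. But the limit curve sees only the closure of $A$, and the closure of a PU set can be everything: $\mathbb Q^n$ is PU, and by Theorem~\ref{thm:slopes} below it lies in a dense $G_\delta$ set that is PU. Beyond countable unions of compact sets another mechanism is needed, and Theorem~\ref{thm:CH} shows that it must use some regularity of $A$.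

The natural class for our method is that of analytic sets. It contains all Borel sets; the definition is recalled in Section~\ref{sec:choquet}.

\begin{theorem}\label{thm:main}
Let $n\ge2$. A Borel set, and more generally an analytic set, $A\subseteq\mathbb R^n$ is PU if and only if it is UPU.
\end{theorem}

\begin{theorem}\label{thm:slopes}
Let $A\subseteq\mathbb R^n$ be analytic and PU. For all $L<\infty$ and $\varepsilon>0$ there is an open set $G\supseteq A$ that meets every $L$-graph in length at most $\varepsilon$. Consequently $A$ is contained in a $G_\delta$ set that is PU and UPU.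
\end{theorem}

\begin{theorem}\label{thm:CH}
Assume the continuum hypothesis. There is a non-analytic set in $\mathbb R^n$ that meets every Lipschitz curve in a countable set, yet is not contained in any open set that meets every $1$-graph in length at most $\frac12$.
\end{theorem}

Behind Theorems~\ref{thm:main} and~\ref{thm:slopes} stands an exact exchange of an infimum and a supremum, in which the constraint on the slope of the curve is replaced by a penalty on its total variation. Let $d=n-1$, $Q=[0,1]^d$ and $X=[0,1]\times Q$; for subsets of $X$, ``open'' means relatively open. For a map $g\colon[a,b]\to Q$ with $[a,b]\subseteq[0,1]$ and a set $E\subseteq X$, let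
\[
E^g=\{t\in[a,b]:(t,g(t))\in E\}
\]
be the set of times that the graph of $g$ spends in $E$, and let
\[
\operatorname{Var}(g;[a,b])=\sup\Big\{\sum_{i=1}^r|g(t_i)-g(t_{i-1})|:\ a\le t_0\le\dots\le t_r\le b\Big\}
\]
be the total variation of $g$. We write $\operatorname{Var}(g)$ for the variation on the whole domain, and $BV([0,1];Q)$ for the set of maps $g\colon[0,1]\to Q$ with $\operatorname{Var}(g)<\infty$.

\begin{theorem}\label{thm:minimax}
For every analytic set $A\subseteq X$ and every $K>0$,
\[
\inf_{U\supseteq A\text{ open}}\ \ \sup_{g\text{ Lipschitz}}\big(|U^g|-K\operatorname{Var}(g)\big)=\sup_{g\in BV([0,1];Q)}\big(|A^g|-K\operatorname{Var}(g)\big),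
\]
where the first supremum runs over Lipschitz maps $g\colon[0,1]\to Q$.
\end{theorem}

The plan is as follows. Call the left-hand side $c(A)$. For compact sets Theorem~\ref{thm:minimax} is a compactness argument (Section~\ref{sec:functional}). Choquet's capacitability argument (Section~\ref{sec:choquet}) gives $c(A)=\sup c(C)$ over compact $C\subseteq A$, provided that $c$ is continuous along increasing sequences of arbitrary sets. This continuity is the heart of the paper: Section~\ref{sec:potentials} introduces the tool and shows the idea and the obstacle on two sets, and Section~\ref{sec:increasing} contains the proof. If $A$ is PU, the right-hand side of Theorem~\ref{thm:minimax} vanishes, and Section~\ref{sec:global} assembles the open set $G$ from finitely many directions and countably many cubes. Section~\ref{sec:cover} proves that UPU implies PU, and Section~\ref{sec:CH} proves Theorem~\ref{thm:CH}.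

\section{Covering Lipschitz curves by graphs}\label{sec:cover}

We need two elementary tools. The first is \emph{McShane's extension theorem}: a $\lambda$-Lipschitz function $h\colon D\to\mathbb R$ on a nonempty set $D\subseteq\mathbb R$ extends to the $\lambda$-Lipschitz function $t\mapsto\inf_{s\in D}\big(h(s)+\lambda|t-s|\big)$ on $\mathbb R$. Applied to each coordinate, it extends a $\lambda$-Lipschitz map $D\to\mathbb R^k$ to a $\sqrt k\,\lambda$-Lipschitz map $\mathbb R\to\mathbb R^k$. The second recognizes graphs by their chords.

\begin{lemma}\label{lem:cone}
Let $e$ be a unit vector, $R$ a rotation with $R(1,0,\dots,0)=e$, $L\ge0$ and $S\subseteq\mathbb R^n$. The following are equivalent: \textup{(i)} $R^{-1}S$ is the graph of an $L$-Lipschitz map from a subset $D$ of $\mathbb R$ to $\mathbb R^{n-1}$; \textup{(ii)} $|w-(e\cdot w)e|\le L\,|e\cdot w|$ for all $w=z-z'$ with $z,z'\in S$; \textup{(iii)} $|w|\le\sqrt{1+L^2}\,|e\cdot w|$ for all such $w$. If these hold and $S$ is nonempty and connected, then $S$ is an $L$-graph in the direction $e$.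
\end{lemma}

\begin{proof}
Write $z=R(t,y)$ and $z'=R(t',y')$. Then $e\cdot w=t-t'$, $|w-(e\cdot w)e|=|y-y'|$ and $|w|^2=|t-t'|^2+|y-y'|^2$, so each of the three conditions says that $|y-y'|\le L|t-t'|$ for all pairs of points of $S$. The set $D$ is the image of $S$ under $z\mapsto e\cdot z$; it is an interval if $S$ is connected.
\end{proof}

Since $n\ge2$, a rotation $R$ as in the lemma exists for every unit vector $e$.

\begin{proposition}\label{prop:cover}
Let $\lambda>0$. Every Lipschitz curve is contained in the union of a set of length zero and countably many $\lambda$-graphs.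
\end{proposition}

\begin{proof}
Let $f\colon J\to\mathbb R^n$ be Lipschitz. Since $J$ is a countable union of compact intervals, we may assume that $J$ is compact. By Lebesgue's differentiation theorem, $f$ is differentiable outside a null set $N\subseteq J$, and $\mathcal H^1(f(N))=0$ because $f$ is Lipschitz. We treat separately the points where $f'$ vanishes and those where it does not.

\emph{Critical points.} Let $D=\{t\in J\setminus N:f'(t)=0\}$ and $\alpha>0$. For $q\in\mathbb N$ let $D_q$ be the set of $t\in J$ such that $|f(t')-f(t)|\le\alpha|t'-t|$ for all $t'\in J$ with $|t'-t|<1/q$. These sets increase with $q$ and their union contains $D$. Each $D_q$ is closed: if $t_i\in D_q$ converge to $t$ and $|t'-t|<1/q$, then $|t'-t_i|<1/q$ for large $i$, and the inequality passes to the limit. Divide $J$ into intervals $J_1,\dots,J_r$ of length less than $1/q$. On $D_q\cap J_i$ the map $f$ is $\alpha$-Lipschitz, so $\mathcal H^1(f(D_q))\le\sum_i\alpha|J_i|=\alpha|J|$. The sets $f(D_q)$ are compact and increase, hence $\mathcal H^1(f(D))\le\lim_q\mathcal H^1(f(D_q))\le\alpha|J|$. As $\alpha$ is arbitrary, $\mathcal H^1(f(D))=0$.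

\emph{Regular points.} Fix $\eta\in(0,1)$ with $\sqrt{n-1}\,\eta/(1-\eta)\le\lambda$. For $v\in\mathbb Q^n\setminus\{0\}$ and $q\in\mathbb N$ let $D_{v,q}$ be the set of $t\in J$ such that
\[
|f(t')-f(t)-v(t'-t)|\le\eta|v|\,|t'-t|\qquad\text{for all }t'\in J\text{ with }|t'-t|<1/q.
\]
These countably many sets cover $J\setminus(N\cup D)$. Indeed, if $f'(t)\ne0$, choose $v\in\mathbb Q^n\setminus\{0\}$ with $|f'(t)-v|<\frac\eta2|v|$, and then $q$ such that $|f(t')-f(t)-f'(t)(t'-t)|\le\frac\eta2|v||t'-t|$ for $|t'-t|<1/q$. Each $D_{v,q}$ is a finite union of sets $S$ of diameter less than $1/q$. Let $t,t'\in S$, $e=v/|v|$ and $w=f(t')-f(t)=v(t'-t)+u$, where $|u|\le\eta|v||t'-t|$. Then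
\[
|e\cdot w|\ge(1-\eta)|v||t'-t|,\qquad|w-(e\cdot w)e|=|u-(e\cdot u)e|\le\eta|v||t'-t|.
\]
By Lemma~\ref{lem:cone}, $f(S)$ is a rotated graph of an $\frac\eta{1-\eta}$-Lipschitz map on a subset of $\mathbb R$. McShane's theorem extends this map to $\mathbb R$ with constant $\sqrt{n-1}\,\eta/(1-\eta)\le\lambda$, so $f(S)$ lies in a $\lambda$-graph.
\end{proof}

\begin{corollary}\label{cor:easy}
Every UPU set $A\subseteq\mathbb R^n$ is PU.
\end{corollary}

\begin{proof}
For a $1$-graph $\gamma$ we have $\mathcal H^1(A\cap\gamma)\le\varepsilon$ for all $\varepsilon>0$, so $\mathcal H^1(A\cap\gamma)=0$. Apply Proposition~\ref{prop:cover} with $\lambda=1$.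
\end{proof}

\section{The penalized functional and compact sets}\label{sec:functional}

Fix $K>0$. For open $U\subseteq X$ let
\[
c(U)=\sup\big\{|U^g|-K\operatorname{Var}(g):\ g\colon[0,1]\to Q\text{ Lipschitz}\big\},
\]
and for arbitrary $E\subseteq X$ let
\[
c(E)=\inf\{c(U):U\supseteq E\text{ open}\},\qquad b(E)=\sup\big\{|E^g|-K\operatorname{Var}(g):\ g\in BV([0,1];Q)\big\}.
\]
Think of a traveler who moves in $Q$ during the time interval $[0,1]$, earns one unit per unit of time spent in $U$, and pays $K$ per unit of distance; $c(U)$ is the best possible profit. The first formula is monotone in $U$, so the two definitions of $c$ agree on open sets and $c$ is monotone on all sets. Constant maps show that $c\ge0$ and $b\ge0$; also $c\le1$ and $c(\emptyset)=0$. For an open set $S\subseteq[0,1]$ we have $c(S\times Q)=|S|$, since $(S\times Q)^g=S$ for all $g$. Theorem~\ref{thm:minimax} states that $c(A)=b(A)$ for analytic $A$. The link with UPU is that an $L$-Lipschitz map $g\colon[0,1]\to Q$ has $\operatorname{Var}(g)\le L$, so $|U^g|\le c(U)+KL$, which is small if $c(U)$ and $K$ are small.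

We use the following facts about variation. It is additive over consecutive intervals and satisfies $|g(b)-g(a)|\le\operatorname{Var}(g;[a,b])$. It is lower semicontinuous under pointwise convergence, being a supremum of finite sums. Each coordinate of a map $g\in BV([0,1];Q)$ is a difference of two nondecreasing functions, so $g$ is Borel and has countably many discontinuities; in particular $E^g$ is Borel when $E$ is. Finally, \emph{Helly's selection theorem}: a sequence of maps $[0,1]\to Q$ with uniformly bounded variation has a pointwise convergent subsequence.

One inequality of Theorem~\ref{thm:minimax} holds for all sets.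

\begin{lemma}\label{lem:lower}
If $U\subseteq X$ is open and $g\in BV([0,1];Q)$, then $|U^g|-K\operatorname{Var}(g)\le c(U)$. Hence $b(E)\le c(E)$ for every $E\subseteq X$.
\end{lemma}

\begin{proof}
Let $g_i$ be the piecewise affine map that agrees with $g$ at the points $j/i$, $0\le j\le i$. It is Lipschitz, takes values in the convex set $Q$, and $\operatorname{Var}(g_i)=\sum_j|g(\frac{j+1}i)-g(\frac ji)|\le\operatorname{Var}(g)$. If $g$ is continuous at $t$, then $g_i(t)\to g(t)$, because $g_i(t)$ is a convex combination of values of $g$ at two points within $1/i$ of $t$; if moreover $t\in U^g$, then $t\in U^{g_i}$ for large $i$, because $U$ is open. As $g$ has countably many discontinuities, Fatou's lemma gives $|U^g|\le\liminf_i|U^{g_i}|\le c(U)+K\operatorname{Var}(g)$. For $E\subseteq U$ we have $E^g\subseteq U^g$, so $b(E)\le c(U)$; take the infimum over $U$.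
\end{proof}

\begin{lemma}\label{lem:compact}
For every compact $C\subseteq X$ there is $g\in BV([0,1];Q)$ with $|C^g|-K\operatorname{Var}(g)\ge c(C)$. Hence $c(C)\le b(C)$.
\end{lemma}

\begin{proof}
If $C=\emptyset$, take $g$ constant. Otherwise let $U_i=\{z\in X:\operatorname{dist}(z,C)<1/i\}$ and choose Lipschitz maps $g_i$ with
\[
|U_i^{g_i}|-K\operatorname{Var}(g_i)\ge c(U_i)-1/i\ge c(C)-1/i .
\]
Since $|U_i^{g_i}|\le1$ and $c(C)\ge0$, we have $K\operatorname{Var}(g_i)\le1+1/i$. By Helly's theorem we may pass to a subsequence that converges pointwise to a map $g\colon[0,1]\to Q$, and $\operatorname{Var}(g)\le\liminf\operatorname{Var}(g_i)$. If $t\in U_i^{g_i}$ for infinitely many $i$ of the subsequence, then $\operatorname{dist}((t,g(t)),C)=0$, so $t\in C^g$ because $C$ is closed. Fatou's lemma, applied to the complements in $[0,1]$, gives $\limsup|U_i^{g_i}|\le|C^g|$. Therefore $c(C)\le\limsup|U_i^{g_i}|-K\liminf\operatorname{Var}(g_i)\le|C^g|-K\operatorname{Var}(g)$.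
\end{proof}

The limit map may have to jump, which is why $BV$ appears. Let $n=2$, $K<\frac12$ and $C=([0,\frac12]\times\{0\})\cup([\frac12,1]\times\{1\})$. The map that jumps from $0$ to $1$ at time $\frac12$ has profit $1-K$. A continuous map has either profit at most $\frac12<1-K$ or, if it takes both values $0$ and $1$, variation at least $1$ and $|C^g|<1$. Jumps do no harm, because the graph of a $BV$ map still lies on a Lipschitz curve.

\begin{lemma}\label{lem:bvcurve}
If $E\subseteq X$ is PU, then $|E^g|=0$ for every $g\in BV([0,1];Q)$, and so $b(E)=0$.
\end{lemma}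

\begin{proof}
The function $\ell(t)=t+\operatorname{Var}(g;[0,t])$ is strictly increasing, and for $t\le t'$
\[
|(t',g(t'))-(t,g(t))|\le(t'-t)+\operatorname{Var}(g;[t,t'])=\ell(t')-\ell(t).
\]
So $\ell(t)\mapsto(t,g(t))$ is a $1$-Lipschitz map on $\ell([0,1])\subseteq\mathbb R$. By McShane's theorem it extends to a Lipschitz map $\mathbb R\to\mathbb R^n$, whose image $\Gamma$ is a Lipschitz curve containing the graph of $g$. The set $E^g$ is contained in the projection of $E\cap\Gamma$ to the first coordinate, so $|E^g|\le\mathcal H^1(E\cap\Gamma)=0$.
\end{proof}

\section{Potentials and switching}\label{sec:potentials}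

To pass from compact to analytic sets we must show that $c(\bigcup_mE_m)=\lim_mc(E_m)$ for arbitrary $E_1\subseteq E_2\subseteq\cdots$. The obvious attempt is to choose open sets $U_m\supseteq E_m$ with $c(U_m)\le c(E_m)+\eta2^{-m}$ and to bound $W_m=U_1\cup\dots\cup U_m$. This would succeed if $c$ were strongly subadditive, that is, if $c(U\cup V)+c(U\cap V)\le c(U)+c(V)$ for open sets: from $E_m\subseteq W_m\cap U_{m+1}$ we would get $c(W_{m+1})\le c(W_m)+c(U_{m+1})-c(E_m)$, and by induction $c(W_m)\le c(E_m)+\eta$. But the inequality is false.

\begin{example}\label{ex:strong}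
Let $n=2$, $K\ge1$, $U=[0,\frac12)\times[0,1]$ and $V=\big([0,\frac12)\times(\frac34,1]\big)\cup\big((\frac12,1]\times[0,\frac14)\big)$. Then $c(U)=\frac12$. A curve that visits both parts of $V$ has variation more than $\frac12$ and profit less than $1-\frac K2\le\frac12$, so $c(V)=\frac12$. The constant maps $1$ and $0$ give $c(U\cap V)=\frac12$ and $c(U\cup V)=1$.
\end{example}

The number $c(U)$ forgets where and when the profit is made. To control a curve that spends part of its time in one set and part in another, we record the best profit up to each point of $X$. For open $U\subseteq X$ and $(t,y)\in X$ let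
\[
\varphi_U(t,y)=\sup\big\{|U^g|-K\operatorname{Var}(g):\ g\colon[0,t]\to Q\text{ Lipschitz},\ g(t)=y\big\}.
\]
We call the maps $g$ in this supremum the \emph{competitors} for $(t,y)$.

\begin{lemma}\label{lem:potential}
Let $U\subseteq X$ be open.
\begin{itemize}
\item[(a)] $0\le\varphi_U\le c(U)$.
\item[(b)] If $0\le a\le b\le1$ and $g\colon[a,b]\to Q$ is Lipschitz, then
\[
|U^g|\le\varphi_U(b,g(b))-\varphi_U(a,g(a))+K\operatorname{Var}(g).
\]
\item[(c)] $|\varphi_U(t,y)-\varphi_U(t,y')|\le K|y-y'|$, and $0\le\varphi_U(t',y)-\varphi_U(t,y)\le t'-t$ for $t\le t'$.
\end{itemize}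
\end{lemma}

\begin{proof}
(a) The constant competitor gives the lower bound. Extending a competitor for $(t,y)$ to $[0,1]$ by the constant $y$ keeps the variation and does not decrease the time spent in $U$; this gives the upper bound.

(b) Let $h$ be a competitor for $(a,g(a))$. The map equal to $h$ on $[0,a]$ and to $g$ on $[a,b]$ is a competitor for $(b,g(b))$, so $|U^h|-K\operatorname{Var}(h)+|U^g|-K\operatorname{Var}(g)\le\varphi_U(b,g(b))$. Take the supremum over $h$.

(c) For $t=0$ we have $\varphi_U(0,\cdot)=0$. Let $t>0$, let $g$ be a competitor for $(t,y)$, and let $0<h<t$. Follow $g$ on $[0,t-h]$ and then move affinely from $g(t-h)$ to $y'$ during $[t-h,t]$. This is a competitor for $(t,y')$, so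
\[
\varphi_U(t,y')\ge|U^g|-h-K\operatorname{Var}(g)-K|g(t-h)-y'|.
\]
Letting $h\to0$ and taking the supremum over $g$ gives $\varphi_U(t,y')\ge\varphi_U(t,y)-K|y-y'|$. By symmetry the first claim follows.

In the second claim, the lower bound is (b) for the constant map $y$ on $[t,t']$. For the upper bound let $g$ be a competitor for $(t',y)$ and $p=g(t)$. Splitting $g$ at time $t$, and then using $|p-y|\le\operatorname{Var}(g;[t,t'])$ and the first claim, we obtain
\[
|U^g|-K\operatorname{Var}(g)\le\varphi_U(t,p)+(t'-t)-K|p-y|\le\varphi_U(t,y)+(t'-t).\qedhere
\]
\end{proof}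

By (a) and (c), the functions $\varphi_U$ take values in $[0,1]$ and satisfy $|\varphi_U(t,y)-\varphi_U(t',y')|\le|t-t'|+K|y-y'|$, for all open $U$ at once. By the Arzel\`a--Ascoli theorem, every sequence $\varphi_{U_m}$ has a uniformly convergent subsequence. This compactness is the reason for penalizing the variation.

\begin{remark}
With a constraint on the slope in place of the penalty, equicontinuity fails. Let $n=2$, let $\psi_U(t,y)$ be the supremum of $|U^g|$ over $1$-Lipschitz $g\colon[0,t]\to[0,1]$ with $g(t)=y$, and let $U=\{(t,y):|y-t|<h\}$ with $0<h\le\frac12$. Then $\psi_U(\frac12,\frac12)=\frac12$, but $\psi_U(\frac12,\frac12+h)=0$, since $g(\frac12)=\frac12+h$ forces $g(s)\ge s+h$ for $s\le\frac12$.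
\end{remark}

Let $\theta\ge0$. We call $\varphi\colon X\to\mathbb R$ a \emph{$\theta$-potential} for the open set $U$ if
\begin{equation}\label{eq:thetapot}
|U^g|\le\varphi(b,g(b))-\varphi(a,g(a))+K\operatorname{Var}(g)+\theta
\end{equation}
for all $0\le a\le b\le1$ and all Lipschitz $g\colon[a,b]\to Q$. By Lemma~\ref{lem:potential}(b), any $\varphi$ is a $\theta$-potential for $U$ with $\theta=2\sup|\varphi-\varphi_U|$. The point of a potential shared by several sets is that the estimates \eqref{eq:thetapot} for different sets can be added along a curve. A \emph{labeled division} of $[0,1]$ consists of points $0=a_0\le a_1\le\dots\le a_r=1$, the intervals $J_i=[a_{i-1},a_i]$, and labels $j(1),\dots,j(r)\in\mathbb N$.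

\begin{lemma}[Switching]\label{lem:switch}
Let $\varphi\colon X\to[0,v]$ be a $\theta_j$-potential for the open set $V_j$, for each $j$. Let $W\subseteq X$ be open, $g\colon[0,1]\to Q$ Lipschitz and $Z\subseteq[0,1]$. Suppose that a labeled division satisfies $(W^g\cap J_i)\setminus Z\subseteq V_{j(i)}^g$ for all $i$. Then
\[
|W^g|-K\operatorname{Var}(g)\le v+|Z|+\sum_{i=1}^r\theta_{j(i)} .
\]
\end{lemma}

\begin{proof}
We have $|W^g|\le|Z|+\sum_i|V_{j(i)}^g\cap J_i|$. Apply \eqref{eq:thetapot} to $V_{j(i)}$ and $g|_{J_i}$ and add. The variations add up to $\operatorname{Var}(g)$, and the potential terms telescope to $\varphi(1,g(1))-\varphi(0,g(0))\le v$.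
\end{proof}

Two examples with two sets show what this lemma gives and what it does not.

\begin{example}[Exact potentials]\label{ex:exact}
Suppose that $\varphi\colon X\to[0,v]$ is a $0$-potential for both $V_1$ and $V_2$. Then $c(V_1\cup V_2)\le v$. Indeed, let $g$ be Lipschitz and $\varepsilon>0$. The set $V_1^g$ is relatively open in $[0,1]$, so finitely many of its components $I_1,\dots,I_p$ cover it up to a set of measure at most $\varepsilon$. Let $Z$ consist of this set and the endpoints of the $I_k$. Give label $1$ to the closures of the $I_k$ and label $2$ to the closed intervals between them. On an interval of label $1$, every time outside $Z$ lies in $V_1^g$. On an interval of label $2$, no time outside $Z$ lies in $V_1^g$, so the times in $(V_1\cup V_2)^g\setminus Z$ lie in $V_2^g$. Lemma~\ref{lem:switch} bounds the profit of $g$ in $V_1\cup V_2$ by $v+\varepsilon$.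
\end{example}

\begin{example}[Interlaced strips]\label{ex:strips}
Let $S_1$ be the union of the intervals $(\frac{2i}{2N},\frac{2i+1}{2N})$ and $S_2$ the union of the intervals $(\frac{2i+1}{2N},\frac{2i+2}{2N})$, $0\le i<N$, and let $V_j=S_j\times Q$. Then $\varphi_{V_j}(t,y)=|S_j\cap[0,t]|$ lies within $\frac1{4N}$ of $\varphi(t,y)=t/2$. So $\varphi\colon X\to[0,\frac12]$ is a $\frac1{2N}$-potential for both sets and $c(V_1)=c(V_2)=\frac12$, but $c(V_1\cup V_2)=1$. A division as in Example~\ref{ex:exact} has $2N$ intervals, and the errors add up to $2N\cdot\frac1{2N}=1$.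
\end{example}

Arzel\`a--Ascoli provides only approximate common potentials, and each switch between two sets costs an error. So we cannot take unions of the $U_m$ as they are. We have to shrink them so that the number of switches is bounded \emph{before} the errors are chosen.

\section{Continuity along increasing sequences}\label{sec:increasing}

The key statement is that a single set $E_M$ of the sequence can be enlarged to an open set at almost no cost for all later sets simultaneously.

\begin{proposition}\label{prop:glue}
Let $E_1\subseteq E_2\subseteq\cdots\subseteq X$ be arbitrary sets and $v=\lim_mc(E_m)$. For every $M\in\mathbb N$ and $\delta>0$ there is an open set $H\supseteq E_M$ with $c(E_m\cup H)\le v+\delta$ for all $m$.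
\end{proposition}

Here is the idea. Compactness gives open sets $V_1,V_2,\dots$, all containing $E_M$, such that each $E_m$ lies in some $V_p$, with a common approximate potential whose errors $\theta_j$ decrease as fast as we like. We want $c(V_p\cup H)\le v+\delta$ for all $p$. For one fixed $p$ we could take $H=V_p$; for all $p$ we would like $H=\bigcap_jV_j$, which is not open. The compromise is to impose $H\subseteq V_j$ only within distance $2^{-j}$ of the boundary: each point is then subject to finitely many conditions, and $H$ is open. A curve is charged to $V_j$ while its distance to the boundary is about $2^{-j}$, and to $V_p$ while the distance is at most $2^{-p}$. A curve of bounded variation can change its distance by $2^{-j-2}$ only a bounded number $N_j$ of times, where $N_j$ depends only on $j$ and $K$, so we may require in advance that $\sum_jN_j\theta_j$ be small.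

One problem remains: ``$H\subseteq V_j$ within distance $2^{-j}$ of the boundary of $H$'' is circular. We therefore measure the distance to the complement of a larger open set $G$, obtain a smaller set $G'\subseteq G$, and lose control on the layer $G\setminus G'$. Iterating the construction $k_0$ times produces $k_0$ disjoint layers, and every curve spends time at most $1/k_0$ in one of them.

We first count switches. The ranges $R_j$ below overlap on purpose: a function of small variation can cross a single level infinitely often, but it cannot often cross the gap between two levels.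

\begin{lemma}\label{lem:division}
Let $\rho\colon[0,1]\to[0,\frac12]$ be continuous with $\operatorname{Var}(\rho)\le\Lambda<\infty$, and let $p\in\mathbb N$. Put $R_j=[2^{-j-2},2^{-j}]$ for $1\le j<p$ and $R_p=[0,2^{-p}]$. There is a labeled division of $[0,1]$ with labels in $\{1,\dots,p\}$ such that $\rho(J)\subseteq R_j$ for each interval $J$ of label $j$, and such that at most $2+2^{j+2}\Lambda$ intervals have label $j$.
\end{lemma}

\begin{proof}
The sets $R_1,\dots,R_p$ cover $[0,\frac12]$. Start the first interval at $a=0$ with a label $j$ such that $\rho(0)\in R_j$. Suppose that an interval has been started at $a<1$ with a label $j$ such that $\rho(a)\in R_j$. Let $b=\sup\{t\in[a,1]:\rho([a,t])\subseteq R_j\}$ and let the interval be $[a,b]$. Since $R_j$ is closed and $\rho$ is continuous, $\rho([a,b])\subseteq R_j$. If $b=1$, stop. If $b<1$, there are $t_i\downarrow b$ with $\rho(t_i)\notin R_j$, and there are two cases.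
\begin{itemize}
\item $\rho(t_i)>2^{-j}$ for infinitely many $i$. Then $j\ge2$ because $\rho\le\frac12$, and $\rho(b)=2^{-j}$ by continuity. Start the next interval at $b$ with label $j-1$.
\item Otherwise $\rho(t_i)$ lies below $R_j$ for infinitely many $i$. Then $j<p$ because $\rho\ge0$, and $\rho(b)=2^{-j-2}$. Start the next interval at $b$ with label $j+1$.
\end{itemize}
In both cases the new interval, of label $k$ say, starts with $\rho=2^{-k-1}\in R_k$, so the procedure can continue. If this interval ends before time $1$, it ends with $\rho=2^{-k}$ or $\rho=2^{-k-2}$, so $\rho$ has variation at least $2^{-k-2}$ on it. By additivity of the variation, at most $2^{k+2}\Lambda$ intervals of label $k$ are of this kind. Hence the procedure stops after finitely many steps, which happens only when $b=1$. Counting also the first and the last interval gives the bound.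
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:glue}]
\emph{Step 1: a common potential.} Put $N_j=2+2^{j+2}(1+1/K)$. Since $c(E_m)\le v$, there are open sets $U_m\supseteq E_m$ with $c(U_m)<v+1/m$. A subsequence of $\varphi_{U_m}$ converges uniformly to a function $\varphi$, and $0\le\varphi\le v$ by Lemma~\ref{lem:potential}(a). Choose indices $M\le m_1<m_2<\cdots$ in the subsequence such that the sets $V_j=U_{m_j}$ satisfy
\[
\theta_j:=2\sup|\varphi_{V_j}-\varphi|\le\delta2^{-j-1}/N_j .
\]
Then $\varphi$ is a $\theta_j$-potential for $V_j$ and $\sum_jN_j\theta_j\le\delta/2$. Because the sets $E_m$ increase, $E_M\subseteq E_{m_j}\subseteq V_j$ for all $j$, and every $E_m$ lies in some $V_p$. By monotonicity of $c$ it suffices to find an open $H\supseteq E_M$ with $c(V_p\cup H)\le v+\delta$ for all $p$.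

\emph{Step 2: the layers.} Let $G_0=X$. Given an open set $G_k\supseteq E_M$, let
\[
d_k(z)=\min\big\{\tfrac12,\operatorname{dist}(z,X\setminus G_k)\big\},
\]
with $d_k\equiv\frac12$ if $G_k=X$. The function $d_k$ is $1$-Lipschitz and is positive exactly on $G_k$. Let
\[
G_{k+1}=G_k\cap\bigcap_{j\ge1}\big(V_j\cup\{z\in X:d_k(z)>2^{-j}\}\big).
\]
Then $E_M\subseteq G_{k+1}\subseteq G_k$, because $E_M\subseteq V_j$ for all $j$; this is where the monotonicity of the sequence enters the construction. The set $G_{k+1}$ is open. Indeed, let $z\in G_{k+1}$ and $r=d_k(z)/2>0$. On the open ball of radius $r$ about $z$ we have $d_k>r$, so the conditions with $2^{-j}\le r$ hold throughout the ball, and there $G_{k+1}$ is an intersection of finitely many open sets. By definition, for every $j\ge1$,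
\begin{equation}\label{eq:layer}
z\in G_{k+1}\ \text{ and }\ d_k(z)\le2^{-j}\quad\Longrightarrow\quad z\in V_j .
\end{equation}
Fix an integer $k_0\ge2/\delta$ and let $H=G_{k_0}$. It is open, contains $E_M$, and is defined before any $p$ or any curve is chosen.

\emph{Step 3: the layer for a given curve.} Fix $p$, put $W=V_p\cup H$, and let $g\colon[0,1]\to Q$ be Lipschitz. We must show that $|W^g|-K\operatorname{Var}(g)\le v+\delta$. If $K\operatorname{Var}(g)>1$, the left side is negative. So let $\operatorname{Var}(g)\le1/K$. Put $T_k=G_k^g$. The sets $T_k\setminus T_{k+1}$, $0\le k<k_0$, are disjoint Borel subsets of $[0,1]$, so for some $k<k_0$, which may depend on $g$, the set $Z=T_k\setminus T_{k+1}$ has $|Z|\le1/k_0\le\delta/2$. Fix this $k$ and note that $H\subseteq G_{k+1}$.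

\emph{Step 4: labels.} Let $\rho(t)=d_k(t,g(t))$. From $|\rho(t)-\rho(t')|\le|t-t'|+|g(t)-g(t')|$ we see that $\rho$ is continuous and $\operatorname{Var}(\rho)\le1+1/K$. Take the labeled division of Lemma~\ref{lem:division}; at most $N_j$ intervals have label $j$. Let $J$ be an interval of label $j$ and let $t\in(W^g\cap J)\setminus Z$. We claim that $t\in V_j^g$. In any case $\rho(t)\le2^{-j}$, so if $t\in T_{k+1}$ the claim is \eqref{eq:layer}. Suppose that $t\notin T_{k+1}$. Then $t\notin T_k$, because $t\notin Z$, and so $\rho(t)=0$. Since $0\notin R_j$ for $j<p$, we have $j=p$. Also $t\notin H^g$, because $H\subseteq G_{k+1}$, and then $t\in W^g$ forces $t\in V_p^g$. This proves the claim. Lemma~\ref{lem:switch} now gives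
\[
|W^g|-K\operatorname{Var}(g)\le v+|Z|+\sum_{j\le p}N_j\theta_j\le v+\delta.\qedhere
\]
\end{proof}

The bound $c(H)\le v+\delta$ alone would be trivial. The bound on $E_m\cup H$ for all $m$ is what allows the proposition to be applied again, to the sequence $E_m\cup H$, and so to produce an increasing sequence of open sets.

\begin{proposition}\label{prop:increasing}
If $E_1\subseteq E_2\subseteq\cdots\subseteq X$ are arbitrary sets and $E=\bigcup_mE_m$, then $c(E)=\lim_mc(E_m)$.
\end{proposition}

\begin{proof}
Let $v=\lim_mc(E_m)$. By monotonicity $c(E)\ge v$. Let $\eta>0$ and $H_0=\emptyset$. We construct open sets $H_k\supseteq E_k\cup H_{k-1}$ with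
\[
c(E_m\cup H_k)\le v+\eta\sum_{i=1}^k2^{-i}\qquad\text{for all }m;
\]
for $k=0$ this bound holds with the empty sum. Given $H_{k-1}$, apply Proposition~\ref{prop:glue} to the increasing sequence $(E_m\cup H_{k-1})_m$ with $M=k$ and $\delta=\eta2^{-k}$, and let $H_k$ be the resulting set. Then $H_1\subseteq H_2\subseteq\cdots$ and $c(H_k)\le v+\eta$. The set $G=\bigcup_kH_k$ is open and contains $E$. For every Lipschitz $g$, the open sets $H_k^g$ increase to $G^g$, so $|G^g|=\lim_k|H_k^g|\le v+\eta+K\operatorname{Var}(g)$. Hence $c(E)\le c(G)\le v+\eta$.
\end{proof}

\section{Capacitability and the minimax identity}\label{sec:choquet}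

For $\sigma\in\mathbb N^{\mathbb N}$ let $\sigma|k=(\sigma_1,\dots,\sigma_k)$. The \emph{Souslin operation} assigns to a family of sets $F_s$, indexed by the nonempty finite sequences $s$ in $\mathbb N$, the set $\bigcup_{\sigma\in\mathbb N^{\mathbb N}}\bigcap_{k\ge1}F_{\sigma|k}$. The \emph{analytic} subsets of a Euclidean space (the empty set and the continuous images of $\mathbb N^{\mathbb N}$) are exactly the results of the Souslin operation on families of closed sets. Every Borel set is analytic, preimages of analytic sets under Borel maps are analytic, and analytic sets are Lebesgue measurable; in particular the sets $A^g$ in Theorem~\ref{thm:minimax} are measurable. The intersection of an analytic set with a closed set $P$ is analytic (replace $F_s$ by $F_s\cap P$), and so is its image under a homeomorphism of $\mathbb R^n$. We also use \emph{K\"onig's lemma}: if $\mathcal T$ is an infinite set of finite sequences that is closed under taking initial segments, and the $i$-th entries of its elements take finitely many values for each $i$, then there is $\sigma\in\mathbb N^{\mathbb N}$ with $\sigma|k\in\mathcal T$ for all $k$.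

A monotone set function on $X$ that is continuous along increasing sequences of arbitrary sets and along decreasing sequences of compact sets is a \emph{Choquet capacity}. The functional $c$ has the last property: if compact sets $C_k$ decrease to $C$, then every open $U\supseteq C$ contains some $C_k$, because the compact sets $C_k\setminus U$ decrease to $\emptyset$; hence $\lim_kc(C_k)\le c(U)$, and $\lim_kc(C_k)=c(C)$. With Proposition~\ref{prop:increasing}, $c$ is a Choquet capacity. We include the proof of the capacitability theorem in our setting; it is the one place where the structure of analytic sets is needed.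

\begin{proposition}[Choquet]\label{prop:choquet}
If $A\subseteq X$ is analytic, then $c(A)=\sup\{c(C):C\subseteq A\text{ compact}\}$.
\end{proposition}

\begin{proof}
The inequality $\ge$ is monotonicity, and if $c(A)=0$ we take $C=\emptyset$. So let $0\le r<c(A)$; we find a compact $C\subseteq A$ with $c(C)\ge r$. Write $A=\bigcup_\sigma\bigcap_kF_{\sigma|k}$ with closed sets $F_s$. Replacing $F_s$ by the intersection of $X$ and of the sets $F_{s'}$ over all initial segments $s'$ of $s$ does not change $A$, so we may assume that the $F_s$ are compact and that $F_s\subseteq F_{s'}$ whenever $s'$ is an initial segment of $s$. For $p_1,\dots,p_k\in\mathbb N$ let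
\[
A(p_1,\dots,p_k)=\bigcup\Big\{\bigcap_jF_{\sigma|j}:\ \sigma\in\mathbb N^{\mathbb N},\ \sigma_i\le p_i\text{ for }i\le k\Big\}.
\]
As $p\to\infty$, the sets $A(p)$ increase to $A$, and the sets $A(p_1,\dots,p_k,p)$ increase to $A(p_1,\dots,p_k)$, since each $\sigma$ has $\sigma_{k+1}\le p$ for large $p$. By Proposition~\ref{prop:increasing} we can choose $p_1,p_2,\dots$ successively with $c(A(p_1,\dots,p_k))>r$ for all $k$. Let
\[
C_k=\bigcup\{F_s:\ s\in\mathbb N^k,\ s_i\le p_i\text{ for }i\le k\},\qquad C=\bigcap_kC_k .
\]
Each $C_k$ is a finite union of compact sets, $C_{k+1}\subseteq C_k$ by the monotonicity of the family $F_s$, and $C_k\supseteq A(p_1,\dots,p_k)$. Hence $c(C)=\lim_kc(C_k)\ge r$. Finally, let $x\in C$, and let $\mathcal T$ be the set of finite sequences $s$ with $s_i\le p_i$ for all $i$ and $x\in F_s$. It is closed under initial segments and contains a sequence of every length. K\"onig's lemma gives $\sigma$ with $x\in\bigcap_kF_{\sigma|k}\subseteq A$. So $C\subseteq A$.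
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:minimax}]
The left-hand side is $c(A)$ and the right-hand side is $b(A)$. Lemma~\ref{lem:lower} gives $b(A)\le c(A)$. For compact $C\subseteq A$, Lemma~\ref{lem:compact} and the monotonicity of $b$ give $c(C)\le b(C)\le b(A)$, and so $c(A)\le b(A)$ by Proposition~\ref{prop:choquet}.
\end{proof}

Together with Lemma~\ref{lem:bvcurve}, Theorem~\ref{thm:minimax} yields the statement that we need.

\begin{corollary}\label{cor:zero}
If $A\subseteq X$ is analytic and PU, then $c(A)=0$ for every $K>0$.
\end{corollary}

\section{From one cube and one direction to $\mathbb R^n$}\label{sec:global}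

Corollary~\ref{cor:zero} concerns graphs in one direction, over $[0,1]$ and with values in $Q$. Directions are reduced to finitely many at the price of a larger slope, and the open sets for these directions are intersected; space is covered by countably many cubes, and the open sets for these cubes are united.

\begin{proof}[Proof of Theorem~\ref{thm:slopes}]
Let $A$ be analytic and PU, $L\ge0$, $\varepsilon>0$, and put $L'=L+1$.

\emph{Finitely many directions.} Let $\tau=(1+L^2)^{-1/2}-(1+L'^2)^{-1/2}>0$, and choose unit vectors $u_1,\dots,u_p$ such that every unit vector is within $\tau$ of some $u_i$. Let $\gamma$ be an $L$-graph in the direction $e$, and let $|e-u_i|\le\tau$. For $w=z-z'$ with $z,z'\in\gamma$, Lemma~\ref{lem:cone} gives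
\[
|u_i\cdot w|\ge|e\cdot w|-\tau|w|\ge\big((1+L^2)^{-1/2}-\tau\big)|w|=(1+L'^2)^{-1/2}|w| .
\]
Since $\gamma$ is connected, the same lemma shows that it is an $L'$-graph in the direction $u_i$. It therefore suffices to find, for each $i$, an open set $G_i\supseteq A$ that meets every $L'$-graph in the direction $u_i$ in length at most $\varepsilon$: then $G=G_1\cap\dots\cap G_p$ is open, contains $A$, and meets every $L$-graph in length at most $\varepsilon$. Isometries preserve analytic sets, Lipschitz curves and length, so after a rotation we may assume that $u_i=(1,0,\dots,0)$. By Lemma~\ref{lem:cone}, applied with $R$ the identity, the $L'$-graphs in this direction are the graphs of $L'$-Lipschitz maps $g\colon I\to\mathbb R^d$ on intervals.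

\emph{Countably many cubes.} Let $a_1,a_2,\dots$ enumerate $\frac12\mathbb Z^n$. The cubes $P_l=a_l+[\frac14,\frac34]^n$ cover $\mathbb R^n$. The set $A_l=(A\cap P_l)-a_l$ is analytic, PU and contained in $(0,1)^n$, the interior of $X=[0,1]^n$. Let
\[
\kappa_l=\frac{\varepsilon2^{-l}}{(1+L')\sqrt{1+L'^2}} .
\]
By Corollary~\ref{cor:zero} with $K=\kappa_l$, there is a relatively open set $U_l\subseteq X$ that contains $A_l$ and satisfies $|U_l^h|\le\kappa_l+\kappa_l\operatorname{Var}(h)$ for every Lipschitz $h\colon[0,1]\to Q$. The set $W_l=a_l+\big(U_l\cap(0,1)^n\big)$ is open in $\mathbb R^n$ and contains $A\cap P_l$.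

Let $\gamma$ be an $L'$-graph in the direction $(1,0,\dots,0)$. Then $\gamma-a_l$ is the graph of an $L'$-Lipschitz map $g$ on an interval $I$. If $I\cap[0,1]=\emptyset$, then $\gamma\cap W_l=\emptyset$. Otherwise extend $g|_{I\cap[0,1]}$ by continuity to the closure of the interval $I\cap[0,1]$, and then by constants to $[0,1]$; the extension is $L'$-Lipschitz. Compose it with the $1$-Lipschitz map $\mathbb R^d\to Q$ that replaces each coordinate $y_k$ by $\min\{1,\max\{0,y_k\}\}$. The resulting $h\colon[0,1]\to Q$ is $L'$-Lipschitz, so $\operatorname{Var}(h)\le L'$, and $h(t)=g(t)$ whenever $t\in I\cap[0,1]$ and $g(t)\in Q$. Hence $\{t\in I:(t,g(t))\in U_l\}\subseteq U_l^h$, and \eqref{eq:time} gives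
\[
\mathcal H^1(\gamma\cap W_l)\le\sqrt{1+L'^2}\,|U_l^h|\le\sqrt{1+L'^2}\,(1+L')\kappa_l=\varepsilon2^{-l}.
\]
So $G_i=\bigcup_lW_l$ is open, contains $A$, and meets $\gamma$ in length at most $\varepsilon$. This proves the first assertion.

For $q\in\mathbb N$ let $G^{(q)}\supseteq A$ be an open set as in the first assertion for $L=q$ and $\varepsilon=1/q$. The $G_\delta$ set $B=\bigcap_qG^{(q)}$ contains $A$. Every $1$-graph is a $q$-graph, so the sets $G^{(q)}$ show that $B$ is UPU, and $B$ is PU by Corollary~\ref{cor:easy}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]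
If $A$ is UPU, it is PU by Corollary~\ref{cor:easy}. If $A$ is analytic and PU, it is UPU by Theorem~\ref{thm:slopes} with $L=1$.
\end{proof}

\begin{remark}\label{rem:slope}
For analytic sets, the slope bound $1$ in the definition of UPU can be replaced by any $L>0$. Indeed, a PU analytic set has the modified property by Theorem~\ref{thm:slopes}; conversely, a set with the modified property has length zero on every $L$-graph and is PU by Proposition~\ref{prop:cover} with $\lambda=L$. The bound $L=0$, for which the graphs are intervals on lines, is not admissible. Let $0<h<1$. A line at distance $r$ from the origin meets the ball of radius $s>r$ in a chord of length $2\sqrt{s^2-r^2}$, so by $\sqrt x-\sqrt y\le\sqrt{x-y}$ it meets the shell $\{z:1-h<|z|<1+h\}$ in length at most $2\sqrt{(1+h)^2-(1-h)^2}=4\sqrt h$. Thus the unit sphere has neighborhoods that meet every line in arbitrarily small length, but it contains a circle and is not PU.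
\end{remark}

\section{A counterexample under the continuum hypothesis}\label{sec:CH}

\begin{proof}[Proof of Theorem~\ref{thm:CH}]
There are at most continuum many open subsets of $\mathbb R^n$, since each is a union of members of a countable base, and at most continuum many Lipschitz curves, since a Lipschitz map is determined by its domain and its values on a countable dense subset. By the continuum hypothesis we can list, with repetitions if necessary, as $(G_\alpha)_{\alpha<\omega_1}$ all open sets that meet every $1$-graph in length at most $\frac12$ (the empty set is one of them), and as $(\Gamma_\alpha)_{\alpha<\omega_1}$ all Lipschitz curves.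

The segments $[0,1]\times\{y\}$, $y\in Q$, are $1$-graphs, so by Fubini's theorem $G_\alpha\cap[0,1]^n$ has volume at most $\frac12$. Every Lipschitz curve has volume zero: the image of an interval of length $1$ under a $\lambda$-Lipschitz map is covered by $k$ balls of radius $\lambda/k$, whose total volume is a constant times $k^{1-n}$ and tends to $0$ because $n\ge2$. For each $\alpha<\omega_1$ there are only countably many $\beta<\alpha$, so we can pick a point
\[
z_\alpha\in[0,1]^n\setminus\Big(G_\alpha\cup\bigcup_{\beta<\alpha}\Gamma_\beta\Big).
\]
Let $A=\{z_\alpha:\alpha<\omega_1\}$. Then $A\cap\Gamma_\beta\subseteq\{z_\alpha:\alpha\le\beta\}$ is countable for each $\beta$, and $A\not\subseteq G_\alpha$ for each $\alpha$ because $z_\alpha\notin G_\alpha$. Thus $A$ is PU but not UPU, and by Theorem~\ref{thm:main} it is not analytic.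
\end{proof}

\begin{thebibliography}{1}

\bibitem{MFO}
\emph{Mathematisches Forschungsinstitut Oberwolfach},
\texttt{http://publications.mfo.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 2764/\allowbreak Report\_03\_17.pdf?\allowbreak sequence=1\&isAllowed=y}

\end{thebibliography}
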